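\title{Packing and piercing random axis-parallel boxes}

\begin{abstract}
Take $n$ independent random boxes in $[0,1]^d$, each spanned by two uniform random points. We show that, with probability tending to $1$, the largest pairwise disjoint subfamily has size of order $\sqrt n$ in every dimension $d\ge2$, and that in the plane $O(\sqrt n)$ points pierce all the boxes. This settles a conjecture that both quantities have order $\sqrt n(\log n)^{d/2-1}$: it holds for $d=2$ and fails for every $d\ge3$. The main tool is a bound, sharp up to a factor $A^N$, on the number of ways to place $N$ disjoint dyadic boxes of equal volume in the cube.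
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix an integer $d\ge2$. Choose two points independently and uniformly from $[0,1]^d$ and take the smallest axis-parallel box that contains them. Doing this $n$ times independently gives boxes
\[
B_i=\prod_{j=1}^d\,[\min(x_{ij},y_{ij}),\max(x_{ij},y_{ij})]\qquad(1\le i\le n),
\]
where all $x_{ij},y_{ij}$ are independent and uniform on $[0,1]$. The \emph{packing number} $\nu_d(n)$ is the size of the largest subfamily of pairwise disjoint boxes among $B_1,\dots,B_n$. The \emph{piercing number} $\tau_d(n)$ is the least number of points of $\mathbb R^d$ such that every $B_i$ contains at least one of them. Disjoint boxes need different points, so $\nu_d(n)\le\tau_d(n)$. An event holds \emph{with high probability} (w.h.p.) if its probability tends to $1$ as $n\to\infty$. The subscript in $O_d,\Omega_d,\Theta_d$ means that the implied constants depend on $d$ only.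

The order $\sqrt n$ has a simple source. Cut the cube into $1/v$ congruent cells of volume $v$. A random box lies in a given cell exactly when both of its spanning points do, which has probability $v^2$. For $v=n^{-1/2}$ each cell therefore contains about one box, and boxes from different cells are disjoint; this gives $\nu_d(n)=\Omega_d(\sqrt n)$ (Section~\ref{sec:packing}). The cells need not be cubes, however. Any aspect ratio works equally well, and up to factors of $2$ in the side lengths there are about $(\log n)^{d-1}$ shapes of volume $n^{-1/2}$. The question is what this abundance of shapes does to $\nu_d$ and $\tau_d$.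

The following results are known. Coffman, Lueker, Spencer and Winkler showed that w.h.p.\ $\nu_2(n)=\Theta(\sqrt n)$ and, for $d\ge3$,
\begin{equation}\label{eq:known-nu}
\Omega_d(\sqrt n)\le\nu_d(n)\le O_d\big(\sqrt{n\log^{d-1}n}\big).
\end{equation}
For the piercing number, for every fixed $d\ge2$, w.h.p.
\begin{equation}\label{eq:known-tau}
\Omega_d\big(\sqrt n(\log n)^{d/2-1}\big)\le\tau_d(n)\le O_d\big(\sqrt n(\log n)^{d/2-1}\log\log n\big).
\end{equation}
On the line, packing and piercing numbers of a finite family of closed intervals are equal: take the interval with the leftmost right endpoint, use that endpoint as a piercing point, discard the intervals that contain it, and repeat; the chosen intervals are pairwise disjoint and as numerous as the points. It is tempting to guess that for random boxes the two numbers still agree up to constant factors. The value $\sqrt n(\log n)^{d/2-1}$ suggested by \eqref{eq:known-tau} lies inside the range \eqref{eq:known-nu} and equals $\sqrt n$ for $d=2$. The conjecture posed in \cite{Tran} is that this is the truth: for each $d\ge2$ there are constants $0<c_d\le C_d$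 such that, as $n\to\infty$,
\begin{equation}\label{eq:conj}
\Pr\Big[c_d\sqrt n(\log n)^{d/2-1}\le\nu_d(n)\le\tau_d(n)\le C_d\sqrt n(\log n)^{d/2-1}\Big]\to1 .
\end{equation}
We show that mixing shapes gains nothing for packing beyond a constant factor.

\begin{theorem}\label{thm:nu}
For every $d\ge2$ there are constants $0<c'_d\le C'_d$ with
\[
\Pr\big[c'_d\sqrt n\le\nu_d(n)\le C'_d\sqrt n\,\big]\to1 .
\]
\end{theorem}

\begin{theorem}\label{thm:tau}
There is a constant $C$ with $\Pr[\tau_2(n)\le C\sqrt n\,]\to1$.
\end{theorem}

\begin{corollary}\label{cor:conj}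
For $d\ge3$ and every $c>0$ we have $\Pr[\nu_d(n)\ge c\sqrt n(\log n)^{d/2-1}]\to0$, so \eqref{eq:conj} fails in every dimension $d\ge3$. For $d=2$, w.h.p.\ $\nu_2(n)=\Theta(\sqrt n)$ and $\tau_2(n)=\Theta(\sqrt n)$, so \eqref{eq:conj} holds. Moreover, w.h.p.\ $\tau_d(n)/\nu_d(n)=\Omega_d\big((\log n)^{d/2-1}\big)$.
\end{corollary}

\begin{proof}
For $d\ge3$ we have $(\log n)^{d/2-1}\to\infty$, so $C'_d\sqrt n<c\sqrt n(\log n)^{d/2-1}$ for large $n$, and Theorem~\ref{thm:nu} gives the first claim. For $d=2$, w.h.p.\ $c'_2\sqrt n\le\nu_2(n)\le\tau_2(n)\le C\sqrt n$. The last claim combines the lower bound in \eqref{eq:known-tau} with the upper bound in Theorem~\ref{thm:nu}.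
\end{proof}

For $d\ge3$ we do not remove the factor $\log\log n$ in \eqref{eq:known-tau}; this is not needed to settle the conjecture.

Section~\ref{sec:dyadic} replaces each random box by a dyadic box inside it and sorts these by volume. Section~\ref{sec:count}, the heart of the paper, is deterministic: it counts packings of dyadic boxes of equal volume. A first moment bound then gives Theorem~\ref{thm:nu} (Section~\ref{sec:packing}), and Dilworth's theorem gives Theorem~\ref{thm:tau} (Section~\ref{sec:plane}). All constants depend only on $d$. With probability one every $B_i$ has sides of positive length and lies in $(0,1)^d$; we assume this throughout.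

\section{Reduction to dyadic boxes}\label{sec:dyadic}

We write $|\cdot|$ for length, volume or cardinality. A \emph{dyadic interval} is an interval $[a2^{-s},(a+1)2^{-s})\subset[0,1)$ with integers $a,s\ge0$. Two dyadic intervals are disjoint or nested; if they meet, the shorter lies in the longer. A \emph{dyadic box} is a product $D=D_1\times\dots\times D_d$ of dyadic intervals, and its \emph{shape} is the vector $(s_1,\dots,s_d)$ with $|D_i|=2^{-s_i}$. The dyadic boxes of one shape partition $[0,1)^d$. Let $\mathcal D_k$, the $k$-th \emph{level}, be the set of dyadic boxes of volume $2^{-k}$. Its shapes are the nonnegative integer vectors with sum $k$; there are $\binom{k+d-1}{d-1}$ of them, which is at most $(k+1)^{d-1}$ because $s_1,\dots,s_{d-1}\in\{0,\dots,k\}$ determine $s_d$. Hence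
\begin{equation}\label{eq:Dk}
|\mathcal D_k|=2^k\binom{k+d-1}{d-1}\le2^k(k+1)^{d-1}.
\end{equation}
A \emph{packing} is a set of pairwise disjoint members of one level $\mathcal D_k$. It has at most $2^k$ members.

Every interval contains a dyadic interval of comparable length. Let $I=[\alpha,\beta]\subset[0,1]$ have length $\ell>0$, choose the integer $h\ge1$ with $2^{1-h}\le\ell<2^{2-h}$, and let $u$ be the least multiple of $2^{-h}$ with $u\ge\alpha$. Then $u+2^{-h}<\alpha+2\cdot2^{-h}\le\beta$, so $I$ contains the dyadic interval $[u,u+2^{-h})$ of length greater than $\ell/4$. Let $I^*$ be the leftmost among the longest dyadic intervals contained in $I$; thus $|I^*|>|I|/4$. The \emph{core} of a box $B=\prod_jI_j$ is the dyadic box $B^*=\prod_jI_j^*\subset B$.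

\begin{lemma}\label{lem:core}
For a random box $B$ and every dyadic box $D$ we have $\Pr[B^*=D]\le18^d|D|^2$.
\end{lemma}

\begin{proof}
The sides of $B$ are independent, so it suffices to show $\Pr[I^*=J]\le18|J|^2$ for a random side $I=[\alpha,\beta]$ and a dyadic interval $J=[u,u+w)$. If $I^*=J$, then $\alpha\le u$, $\beta\ge u+w$ and $\beta-\alpha<4w$. So $\alpha\in(u-3w,u]$ and $\beta\in[u+w,u+4w)$, a region of area $9w^2$. The pair $(\alpha,\beta)$ is the minimum and maximum of two independent uniform points, which has density $2$ on $\{0\le\alpha<\beta\le1\}$.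
\end{proof}

Let $\mathcal G_k=\{B_1^*,\dots,B_n^*\}\cap\mathcal D_k$, let $\nu^{(k)}$ be the largest size of a packing contained in $\mathcal G_k$, and put $S_n=\sum_{k\ge0}\nu^{(k)}$. Disjoint boxes have disjoint, hence distinct, cores. Sorting the cores of a largest disjoint subfamily by level gives
\begin{equation}\label{eq:nuS}
\nu_d(n)\le S_n .
\end{equation}
Both upper bounds in this paper come from the estimate $S_n=O_d(\sqrt n)$, which is Proposition~\ref{prop:S} below.

\subsection*{What the obvious bounds give}
At level $k$ put
\[
L=\frac{2^k}{\sqrt n},\qquad p=18^dn4^{-k}=18^dL^{-2}.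
\]
By Lemma~\ref{lem:core} a given $D\in\mathcal D_k$ belongs to $\mathcal G_k$ with probability at most $p$. There are two obvious bounds on $\nu^{(k)}$. Volume gives $\nu^{(k)}\le2^k=L\sqrt n$. Supply gives $\nu^{(k)}\le|\mathcal G_k|$, and $\mathbb E|\mathcal G_k|\le p|\mathcal D_k|\le18^d(k+1)^{d-1}\sqrt n/L$. If there were only one shape per level, the two bounds would meet at $L\approx1$, decay geometrically on either side, and sum to $O_d(\sqrt n)$. With $(k+1)^{d-1}\approx(\log n)^{d-1}$ shapes they meet at $L\approx(\log n)^{(d-1)/2}$, which gives the order of the upper bound in \eqref{eq:known-nu}. The difficulty lies in the levels with $1\ll L\ll(\log n)^{(d-1)/2}$. There each single shape supplies only $O_d(\sqrt n/L)$ boxes on average, but the bound for all shapes together exceeds $2^k$, enough to fill the cube. We must show that few of the available boxes can be chosen disjointly.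

\begin{remark}[The exponent $d/2-1$]\label{rem:tau}
For piercing, the many shapes do matter, since the points must block all of them at once. Let $m\ge1$ and $2m\le2^k<4m$. Given $m$ points in $[0,1)^d$, at least half of the $2^k$ boxes of each shape at level $k$ contain none of them; call these boxes empty. Members of $\mathcal D_k$ are unions of cubes of the grid of side $2^{-k}$, so there are at most $2^{kdm}$ possibilities for the family of empty boxes. For $D\in\mathcal D_k$ let $E_D$ be the event that in each coordinate $j$ the two spanning points of a random box $B$ fall in different halves of $D_j$. Then $\Pr[E_D]=2^{-d}4^{-k}$, the event $E_D$ implies $B\subset D$, and the events $E_D$ are disjoint because on $E_D$ the side $D_j$ is the shortest dyadic interval containing both coordinates. If the points pierce all $B_i$, then no $B_i$ satisfies $E_D$ for an empty $D$. Therefore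
\[
\Pr[\tau_d(n)\le m]\le2^{kdm}\exp\Big(-n\,2^{-d-1-k}\binom{k+d-1}{d-1}\Big).
\]
For $m=\lceil c\sqrt n(\log n)^{d/2-1}\rceil$ we have $k\sim\frac12\log_2n$, so $kdm$ has order $c\sqrt n(\log n)^{d/2}$, while the negative exponent has order $n(\log n)^{d-1}/m$, that is $c^{-1}\sqrt n(\log n)^{d/2}$. For small $c$ the bound tends to $0$. This recovers the lower bound in \eqref{eq:known-tau}.
\end{remark}

\section{Counting dyadic packings}\label{sec:count}

Let $\pi_k(N)$ be the number of packings of size $N$ in $\mathcal D_k$. A first moment argument will bound $\Pr[\nu^{(k)}\ge N]$ by $\pi_k(N)p^N$. Write $\varepsilon=N2^{-k}$ for the fraction of the cube that such a packing covers. Ignoring disjointness and using $N!\ge(N/e)^N$, we get $\pi_k(N)\le|\mathcal D_k|^N/N!\le(e\,\varepsilon^{-1}(k+1)^{d-1})^N$: each box has about $1/\varepsilon$ choices of position and $(k+1)^{d-1}$ choices of shape. This only reproduces the supply bound. In a dense packing the shapes are far less free. Put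
\[
g(\varepsilon)=\varepsilon^{-1}\big(\log_2(2/\varepsilon)\big)^{d-1}\qquad(0<\varepsilon\le1),
\]
a decreasing function.

\begin{proposition}\label{prop:count}
There is a constant $A\ge1$ such that for all $k\ge0$ and $1\le N\le2^k$, with $\varepsilon=N2^{-k}$,
\[
\pi_k(N)\le(A\,g(\varepsilon))^N .
\]
\end{proposition}

So the number of shapes per box is governed by the density $\varepsilon$, not by the level $k$. The bound is sharp up to the value of $A$. If $N=2^h$, cut the cube into $N$ congruent dyadic boxes and choose in each any of its $2^{r}\binom{r+d-1}{d-1}$ dyadic sub-boxes of volume $2^{-k}$, where $r=k-h$. Since $\varepsilon=2^{-r}$ and $\binom{r+d-1}{d-1}=\prod_{i=1}^{d-1}\frac{r+i}{i}\ge\frac{(r+1)^{d-1}}{(d-1)!}$, this gives $\pi_k(N)\ge(g(\varepsilon)/(d-1)!)^N$.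

\begin{example}[Tilings of the square]\label{ex:tiling}
Let $d=2$ and $\varepsilon=1$, so that $T_k=\pi_k(2^k)$ counts tilings of the square by dyadic rectangles of area $2^{-k}$. A rectangle of width $1$ meets every rectangle of height $1$, so for $k\ge1$ a tiling cannot contain both. If no tile has width $1$, each tile lies in the left or the right half, and stretching each half horizontally by the factor $2$ produces two tilings of level $k-1$. If no tile has height $1$, the same holds for the lower and upper halves. Hence $T_k\le2T_{k-1}^2$ with $T_0=1$, that is $2T_k\le(2T_{k-1})^2$, and so $T_k\le2^{2^k-1}$: fewer than two choices per tile, although there are $k+1$ shapes.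
\end{example}

This recursion does not extend. It spends a factor $2$ on each of $2^k-1$ cuts, too much when $N$ is much smaller than $2^k$. For $d=3$ there may be no cut at all: with $U=[0,1)$, $U_0=[0,\frac12)$, $U_1=[\frac12,1)$, the boxes $U\times U_0\times U_1$, $U_1\times U\times U_0$, $U_0\times U_1\times U$ form a packing in $\mathcal D_2$ that crosses all three mid-planes. We use a different mechanism: once half of a packing is known, it blocks most shapes at the places where the other half sits.

\subsection{Revealing a random half}

For $\mathcal Y\subset\mathcal D_k$, call $D\in\mathcal D_k$ \emph{$\mathcal Y$-free} if it meets no member of $\mathcal Y$, and let $F_{\mathcal Y}(x)$ be the number of $\mathcal Y$-free boxes that contain the point $x$. Exactly one box of each shape contains $x$, so $F_{\mathcal Y}(x)$ counts the shapes still available at $x$. For $\mathcal P\subset\mathcal D_k$ let $h(D)=h_{\mathcal P}(D)$ be the number of members of $\mathcal P$ that meet $D$.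

\begin{example}[A sparse grid of squares]\label{ex:grid}
Let $d=2$, $k=2r$ and $0\le s\le r$. Among the squares of side $2^{-r}$, numbered by column and row from $0$ to $2^r-1$, let $\mathcal P$ consist of those whose column and row numbers are both multiples of $2^s$. Then $\varepsilon=4^{-s}$ and $\log_2(2/\varepsilon)=2s+1$. Let $x\in P\in\mathcal P$. For each integer $\mu$ with $|\mu|\le r$ one box $D\in\mathcal D_k$ of width $2^{\mu-r}$ and height $2^{-\mu-r}$ contains $x$. For $\mu\ge0$ it crosses $2^\mu$ consecutive squares in the row of $P$, starting at a multiple of $2^\mu$, so $h(D)=\max(1,2^{\mu-s})$; exchanging rows and columns gives $h(D)=\max(1,2^{|\mu|-s})$ for all $\mu$. Put each member of $\mathcal P$ into $\mathcal Y$ independently with probability $\frac12$. Then $D$ is $\mathcal Y$-free with probability $2^{-h(D)}$, and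
\[
\mathbb E\,F_{\mathcal Y}(x)\le\frac{2s+1}2+2\sum_{j\ge1}2^{-2^j}<\frac{2s+1}2+1 .
\]
Of the $k+1$ shapes, only of order $\log_2(2/\varepsilon)$ survive: a box much more elongated than $P$ runs into many other members of $\mathcal P$, and one of them is likely to be revealed.
\end{example}

For a general packing $\mathcal P$ of size $N\ge2$ we reveal a fixed number of boxes. Let $m=\lceil N/2\rceil$, let $\mathcal Z$ be a uniformly random $m$-element subset of $\mathcal P$ (the hidden part), and let $\mathcal Y=\mathcal P\setminus\mathcal Z$. A given set of $h$ members of $\mathcal P$ lies in $\mathcal Z$ with probability $\prod_{i<h}\frac{m-i}{N-i}$ (zero if $h>m$), which is at most $(m/N)^h\le(2/3)^h$; indeed $m/N=\frac12$ for even $N$ and $m/N=\frac{N+1}{2N}\le\frac23$ for odd $N\ge3$. If $D$ meets $P\in\mathcal P$, then the event that $P\in\mathcal Z$ and $D$ is $\mathcal Y$-free is exactly the event that all $h(D)$ members of $\mathcal P$ meeting $D$ lie in $\mathcal Z$. Since $\int_PF_{\mathcal Y}$ is the sum of $|D\cap P|$ over the $\mathcal Y$-free boxes $D$,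
\begin{equation}\label{eq:EF}
\mathbb E\sum_{P\in\mathcal Z}\int_PF_{\mathcal Y}(x)\,dx\le\sum_{D\in\mathcal D_k}\sum_{P\in\mathcal P}|D\cap P|\,(2/3)^{h(D)} .
\end{equation}

\subsection{The crossing lemma}

In a general packing an elongated box may well meet only one member, so no pointwise bound as in Example~\ref{ex:grid} is available. The next lemma gives the same conclusion on average over the covered region, whose volume is $\varepsilon$. Let $\sigma=\sum_{j\ge0}2^{-j}(j+1)^{d-1}<\infty$.

\begin{lemma}\label{lem:cross}
Let $\mathcal P\subset\mathcal D_k$ with $1\le N=|\mathcal P|\le2^k$, and put $\varepsilon=N2^{-k}$, $\lambda=\log_2(2/\varepsilon)\ge1$. Then, with $C_1=2\sigma(d+1)^{d-1}$,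
\[
\sum_{D\in\mathcal D_k}\sum_{P\in\mathcal P}|D\cap P|\,(2/3)^{h(D)}\le C_1\,\varepsilon\,\lambda^{d-1}.
\]
\end{lemma}

We split the sum by the relative shape of $D$ and $P$. For $t\in\mathbb Z^d$ let $\Pi_t$ be the set of pairs $(P,D)\in\mathcal P\times\mathcal D_k$ with $P\cap D\ne\emptyset$ and $|D_i|=2^{t_i}|P_i|$ for all $i$, and let $S_t=\sum_{(P,D)\in\Pi_t}|D\cap P|(2/3)^{h(D)}$. Since $|D|=|P|$, the set $\Pi_t$ is empty unless $\sum_it_i=0$. Relative shapes close to $0$ are few and will be bounded trivially. For the others we need a bound that decays exponentially in $\max_it_i$, with no dependence on $k$.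

The argument is easiest to see for $d=2$ and $t=(\mu,-\mu)$ with $\mu\ge1$. Here $D$ is wider and lower than $P$, so $P_1\subset D_1$ and $D_2\subset P_2$, and $P$ cuts out the fraction $2^{-\mu}$ of $D$. Thus $S_t=2^{-\mu}\sum_{\Pi_t}|D|(2/3)^{h(D)}$, which is $2^{-\mu}$ times the integral over $z$ of the total weight of the pairs with $z\in D$. One point $z$ can lie in boxes $D$ of many shapes, and this is where a factor $k$ could return. But the partners $P$ all cross the horizontal line through $z$, and a wider $D$ sweeps up the partners of all narrower ones (Figure~\ref{fig:cross}). So the weights decay geometrically. For $d\ge3$ several $t_i$ may be positive, and boxes through $z$ cannot be ordered in several coordinates at once. We therefore stretch $D\cap P$ in a single coordinate, one where $t_i$ is largest.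

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.4]
\fill[gray!35] (7,0) rectangle (8,16);
\fill[gray!35] (0,0) rectangle (2,8);
\fill[gray!35] (12,4) rectangle (16,8);
\draw[gray] (0,0) rectangle (16,16);
\draw[thick] (4,4) rectangle (8,8);
\draw[thick] (0,4) rectangle (8,6);
\draw[thick] (0,4) rectangle (16,5);
\fill (4.7,4.5) circle (0.15);
\node at (5.5,4.5) {\scriptsize $z$};
\node at (5.5,7) {\scriptsize $D^1$};
\node at (3,5.5) {\scriptsize $D^2$};
\node at (10,4.5) {\scriptsize $D^3$};
\node at (8.9,12) {\scriptsize $P^1$};
\node at (1,2) {\scriptsize $P^2$};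
\node at (14,6.5) {\scriptsize $P^3$};
\end{tikzpicture}
\caption{Dyadic rectangles of area $1/16$ in the unit square. Each outlined $D^j$ contains the point $z$, is four times as wide and a quarter as high as the shaded $P^j$, and meets it. The widths of $D^1,D^2,D^3$ increase, and $D^j$ meets $P^1,\dots,P^j$.}
\label{fig:cross}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:cross}]
\emph{Step 1: $S_t\le\varepsilon$ for every $t$.} For fixed $P$ the boxes $D$ with $(P,D)\in\Pi_t$ all have the same shape, so they are disjoint and $\sum_D|D\cap P|\le|P|=2^{-k}$. Sum over the $N$ boxes $P$.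

\emph{Step 2: $S_t\le2\cdot2^{-\mu}$ if $t\ne0$ and $\sum_it_i=0$, where $\mu=\max_it_i\ge1$.} Fix a coordinate $r$, depending only on $t$, with $t_r=\mu$. For $(P,D)\in\Pi_t$ the intervals $P_r$ and $D_r$ meet and $|D_r|=2^\mu|P_r|$, so $P_r\subset D_r$. Let
\[
R(P,D)=\{z\in D:\ z_i\in P_i\text{ for all }i\ne r\}.
\]
Its volume is $|D_r|\prod_{i\ne r}|D_i\cap P_i|=2^\mu|P_r|\prod_{i\ne r}|D_i\cap P_i|=2^\mu|D\cap P|$. Hence
\[
S_t=2^{-\mu}\int_{[0,1)^d}\ \sum_{(P,D)\in\Pi_t,\ z\in R(P,D)}(2/3)^{h(D)}\,dz .
\]
Fix $z$. In the inner sum $D$ is determined by $P$, as the dyadic box with side lengths $2^{t_i}|P_i|$ that contains $z$. So different pairs have different $P$. List the pairs as $(P^1,D^1),\dots,(P^l,D^l)$ with $|D^1_r|\le\dots\le|D^l_r|$. For $j\le j'$ the box $P^j$ meets $D^{j'}$. Indeed, for $i\ne r$ the number $z_i$ lies in $P^j_i\cap D^{j'}_i$; and the dyadic intervals $D^j_r$, $D^{j'}_r$ both contain $z_r$, so $P^j_r\subset D^j_r\subset D^{j'}_r$. Thus $h(D^{j'})\ge j'$, and the inner sum is at most $\sum_{j\ge1}(2/3)^j=2$.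

\emph{Step 3: summation.} If $\sum_it_i=0$ and $\max_it_i\le\mu$, then every $t_i$ lies in $[-(d-1)\mu,\mu]$ and $t_d$ is determined by the others, so there are at most $(d\mu+1)^{d-1}$ such vectors $t$. The bounds of Steps 1 and 2 cross near $\mu=\lambda$. We use Step 1 for the $t$ with $\max_it_i\le\lfloor\lambda\rfloor$, including $t=0$; there are at most $(d\lambda+1)^{d-1}\le((d+1)\lambda)^{d-1}$ of them. We use Step 2 for $\max_it_i=\mu=\lfloor\lambda\rfloor+j$ with $j\ge1$. Then $2^{-\mu}\le2^{1-\lambda-j}=\varepsilon2^{-j}$ and $d\mu+1\le d\lambda+1+dj\le(d+1)\lambda(1+j)$. Therefore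
\[
\sum_tS_t\le\varepsilon\big((d+1)\lambda\big)^{d-1}\Big(1+2\sum_{j\ge1}2^{-j}(1+j)^{d-1}\Big)\le C_1\varepsilon\lambda^{d-1}.\qedhere
\]
\end{proof}

The lemma does not use disjointness of the members of $\mathcal P$. It does use that all boxes have the same volume: this confines $t$ to a hyperplane, which gives the exponent $d-1$, and forces $\max_it_i\ge1$ for $t\ne0$.

\subsection{The halving step}

We now count the hidden halves $\mathcal Z$ that can go with a given $\mathcal Y$. Choosing them among all $\mathcal Y$-free boxes is too wasteful: if $\mathcal P$ lies in one half of the cube, then all $|\mathcal D_{k-1}|$ members of $\mathcal D_k$ in the other half are free, with no restriction on shape. What \eqref{eq:EF} and Lemma~\ref{lem:cross} control is $F_{\mathcal Y}$ on the members of $\mathcal Z$ only. So we weight the free boxes: pick a uniform point $x$ of the cube, then a uniform one of the $F_{\mathcal Y}(x)$ free boxes containing it. A box on which $F_{\mathcal Y}$ is small is picked with large probability, and there cannot be many such boxes.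

\begin{lemma}\label{lem:half}
Let $a=4eC_1\ge1$. For $2\le N\le2^k$ and $\varepsilon=N2^{-k}$,
\[
\pi_k(N)\le\pi_k(\lfloor N/2\rfloor)\,(a\,g(\varepsilon))^{\lceil N/2\rceil}.
\]
\end{lemma}

\begin{proof}
Let $m=\lceil N/2\rceil$, $\lambda=\log_2(2/\varepsilon)$ and $\Lambda=2C_1\lambda^{d-1}$. Write $\overline F_{\mathcal Y}(D)=2^k\int_DF_{\mathcal Y}$ for the mean of $F_{\mathcal Y}$ on $D\in\mathcal D_k$.

\emph{Choosing the split.} Let $\mathcal P$ be a packing of size $N$. By \eqref{eq:EF} and Lemma~\ref{lem:cross}, a random split satisfies $\mathbb E\sum_{P\in\mathcal Z}\overline F_{\mathcal Y}(P)\le2^kC_1\varepsilon\lambda^{d-1}=C_1N\lambda^{d-1}\le m\Lambda$. Fix for each $\mathcal P$ a split $\mathcal P=\mathcal Y\cup\mathcal Z$, $|\mathcal Z|=m$, with $\sum_{P\in\mathcal Z}\overline F_{\mathcal Y}(P)\le m\Lambda$. By the inequality of arithmetic and geometric means,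
\begin{equation}\label{eq:amgm}
\prod_{P\in\mathcal Z}\overline F_{\mathcal Y}(P)\le\Lambda^m .
\end{equation}
Because $\mathcal P$ is a packing, every member of $\mathcal Z$ is $\mathcal Y$-free, and $\mathcal Y$ is a packing of size $N-m=\lfloor N/2\rfloor$. This is where disjointness enters.

\emph{Counting $\mathcal Z$ given $\mathcal Y$.} For a $\mathcal Y$-free box $D$ we have $F_{\mathcal Y}\ge1$ on $D$, and we put $w(D)=\int_DF_{\mathcal Y}(x)^{-1}dx$. A point with $F_{\mathcal Y}(x)\ge1$ lies in exactly $F_{\mathcal Y}(x)$ free boxes, so
\[
\sum_{D\ \mathcal Y\text{-free}}w(D)=|\{x:F_{\mathcal Y}(x)\ge1\}|\le1 .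
\]
In the expansion of $(\sum_Dw(D))^m$ each $m$-element set of free boxes appears $m!$ times, so $\sum_{\mathcal Z}\prod_{D\in\mathcal Z}w(D)\le1/m!$, the sum running over all such sets. By the Cauchy--Schwarz inequality, $|D|^2\le\int_DF_{\mathcal Y}\cdot\int_DF_{\mathcal Y}^{-1}$, that is $w(D)\ge2^{-k}/\overline F_{\mathcal Y}(D)$. So every $\mathcal Z$ satisfying \eqref{eq:amgm} has $\prod_{D\in\mathcal Z}w(D)\ge(2^{-k}/\Lambda)^m$. Using $m!\ge(m/e)^m$ and $m\ge N/2=\varepsilon2^k/2$, the number of such $\mathcal Z$ is at most
\[
\frac{(2^k\Lambda)^m}{m!}\le\Big(\frac{e2^k\Lambda}m\Big)^m\le\Big(\frac{2e\Lambda}\varepsilon\Big)^m=(4eC_1\,g(\varepsilon))^m .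
\]
The map $\mathcal P\mapsto(\mathcal Y,\mathcal Z)$ is injective, since $\mathcal P=\mathcal Y\cup\mathcal Z$, and there are at most $\pi_k(\lfloor N/2\rfloor)$ possibilities for $\mathcal Y$.
\end{proof}

\subsection{Iteration}

Repeated halving lowers the density, so later rounds cost more per box. They involve geometrically fewer boxes, and the total loss is a constant factor per box.

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Let $N_j=\lfloor N2^{-j}\rfloor$ and $\varepsilon_j=N_j2^{-k}$. Then $N_{j+1}=\lfloor N_j/2\rfloor$ and $N_j-N_{j+1}=\lceil N_j/2\rceil$. Let $J$ be the index with $N_J=1$, so $N_{J+1}=0$. By \eqref{eq:Dk}, $\pi_k(1)\le2^k(k+1)^{d-1}=g(2^{-k})=g(\varepsilon_J)$. Applying Lemma~\ref{lem:half} to $N_0,\dots,N_{J-1}$, all at least $2$, gives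
\[
\pi_k(N)\le\prod_{j=0}^J\big(a\,g(\varepsilon_j)\big)^{N_j-N_{j+1}} .
\]
For $j\le J$ we have $N2^{-j}\ge1$, so $N_j\ge N2^{-j-1}$ and $\varepsilon_j\ge\varepsilon2^{-j-1}$. With $\lambda=\log_2(2/\varepsilon)\ge1$, monotonicity of $g$ and $\lambda+j+1\le\lambda(j+2)$ give
\[
g(\varepsilon_j)\le\varepsilon^{-1}2^{j+1}(\lambda+j+1)^{d-1}\le g(\varepsilon)\,2^{j+1}(j+2)^{d-1}.
\]
The exponents $N_j-N_{j+1}$ sum to $N$ and are at most $N2^{-j}$. Hence $\pi_k(N)\le(A\,g(\varepsilon))^N$ with
\[
A=a\exp\Big(\sum_{j\ge0}2^{-j}\big[(j+1)\ln2+(d-1)\ln(j+2)\big]\Big)<\infty.\qedhere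
\]
\end{proof}

\section{The packing number}\label{sec:packing}

At level $k$, Proposition~\ref{prop:count} makes the expected number of packings of density $\varepsilon$ in $\mathcal G_k$ small once $A\,g(\varepsilon)\,p\le\frac12$. Since $p=18^dL^{-2}$, the density $\varepsilon\approx L^{-3/2}$ satisfies this with room to spare for the logarithm. It corresponds to $N\approx\sqrt n\,L^{-1/2}$, which is summable as $L$ doubles from level to level.

\begin{proposition}\label{prop:S}
There is a constant $C'_d$ with $\Pr[S_n\le C'_d\sqrt n\,]\to1$.
\end{proposition}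

\begin{proof}
\emph{Levels with $2^k<\sqrt n$.} Since $\nu^{(k)}\le2^k$, they contribute less than $2\sqrt n$.

\emph{Levels with $2^k>n^3$.} Let $k_0\le3\log_2n+1$ be the first of them. By Lemma~\ref{lem:core}, \eqref{eq:Dk} and $k_0+j+1\le(k_0+1)(j+1)$, the expected number of $i$ with $B_i^*$ in one of these levels is at most
\[
18^dn\sum_{j\ge0}2^{-k_0-j}(k_0+j+1)^{d-1}\le18^d\sigma\,n^{-2}(3\log_2n+2)^{d-1}\to0 .
\]
So w.h.p.\ these levels contribute nothing.

\emph{Levels with $\sqrt n\le2^k\le n^3$.} Here $L=2^k/\sqrt n\ge1$. A fixed packing $\{D^1,\dots,D^N\}\subset\mathcal D_k$ lies in $\mathcal G_k$ only if there are indices $i_1,\dots,i_N$ with $B_{i_j}^*=D^j$ for all $j$. These indices are distinct, so the boxes are independent, and a union bound over the at most $n^N$ choices bounds the probability by $n^N(18^d4^{-k})^N=p^N$. If $\nu^{(k)}\ge N$, then $\mathcal G_k$ contains a packing of size exactly $N$. By Proposition~\ref{prop:count},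
\[
\Pr[\nu^{(k)}\ge N]\le\big(A\,g(N2^{-k})\,p\big)^N\qquad(1\le N\le2^k).
\]
The function $\varphi(L)=L^{-1/2}(1+\frac32\log_2L)^{d-1}$ is continuous on $[1,\infty)$, tends to $0$, and $\varphi(1)=1$. Let
\[
A'=2\cdot18^dA\,\sup_{L\ge1}\varphi(L)\ge1,\qquad N_k=\big\lceil A'\sqrt n\,L^{-1/2}+n^{1/4}\big\rceil .
\]
The term $n^{1/4}$ only serves to make the failure probabilities summable. If $N_k>2^k$, then $\nu^{(k)}<N_k$ always. Otherwise $1\ge N_k2^{-k}\ge A'L^{-3/2}$, and since $g$ is decreasing and $A'\ge1$,
\[
A\,g(N_k2^{-k})\,p\le A\cdot\frac{L^{3/2}}{A'}\big(\log_2(2L^{3/2})\big)^{d-1}\cdot18^dL^{-2}=\frac{18^dA}{A'}\,\varphi(L)\le\frac12 .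
\]
So $\Pr[\nu^{(k)}\ge N_k]\le2^{-N_k}\le2^{-n^{1/4}}$. There are at most $3\log_2n+1$ such levels, so w.h.p.\ $\nu^{(k)}<N_k$ for all of them. The values of $L$ start at some number at least $1$ and double, so
\[
\sum_kN_k\le A'\sqrt n\sum_{i\ge0}2^{-i/2}+(3\log_2n+1)(n^{1/4}+1)=O_d(\sqrt n).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nu}]
The upper bound is \eqref{eq:nuS} with Proposition~\ref{prop:S}. The lower bound is known; we include the short proof. Let $M_0=\lfloor n^{1/(2d)}\rfloor\ge\frac12n^{1/(2d)}$ and divide the cube into $M=M_0^d$ equal cubical cells, so $2^{-d}\sqrt n\le M\le\sqrt n$. A given $B_i$ lies in a given open cell with probability $M^{-2}\ge1/n$, and boxes in different open cells are disjoint. Let $X$ be the number of open cells containing no $B_i$. Then $\mathbb EX=M(1-M^{-2})^n\le Me^{-n/M^2}\le M/e$. A box cannot lie in two different open cells, so two given cells are both empty with probability $(1-2M^{-2})^n\le(1-M^{-2})^{2n}$. Thus the indicator variables of empty cells have nonpositive covariances, and $\operatorname{Var}X\le\mathbb EX\le M$. By Chebyshev's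 inequality,
\[
\Pr[X>M/2]\le\frac{M}{M^2(\frac12-\frac1e)^2}\to0 .
\]
So w.h.p.\ $\nu_d(n)\ge M/2\ge2^{-d-1}\sqrt n$.
\end{proof}

\section{Piercing in the plane}\label{sec:plane}

A point in the core $B_i^*$ pierces $B_i$, so it suffices to pierce each family $\mathcal G_k$. In the plane, packing and piercing numbers within one level are equal, as for intervals on the line. The reason is that of two intersecting rectangles of equal area, the narrower is the taller, and this relation is an order.

Recall that in a partially ordered set a \emph{chain} is a set of pairwise comparable elements and an \emph{antichain} is a set of pairwise incomparable elements. Dilworth's theorem states that a finite partially ordered set whose largest antichain has $w$ elements is a union of $w$ chains.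

\begin{lemma}\label{lem:dilworth}
Let $d=2$ and $\mathcal G\subset\mathcal D_k$. If the largest packing contained in $\mathcal G$ has $w$ members, then $w$ points pierce all members of $\mathcal G$.
\end{lemma}

\begin{proof}
Define $D\preceq D'$ if $D_1\subset D_1'$ and $D_2'\subset D_2$. This relation is reflexive, antisymmetric and transitive because inclusion is. Two members of $\mathcal D_k$ meet if and only if they are comparable. If $D\preceq D'$, then $D\cap D'=D_1\times D_2'\ne\emptyset$. Conversely, let $D\cap D'\ne\emptyset$. Then the sides are nested in each coordinate, and after exchanging the names we may assume $D_1\subset D_1'$. Equality of the areas gives $|D_2|\ge|D_2'|$, hence $D_2'\subset D_2$ and $D\preceq D'$.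

So the antichains in $\mathcal G$ are the packings, and $\mathcal G$ is a union of $w$ chains. All members of a chain $D^1\preceq\dots\preceq D^l$ contain the nonempty set $D^1_1\times D^l_2$, so one point pierces the chain.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tau}]
By Lemma~\ref{lem:dilworth}, $\nu^{(k)}$ points pierce all members of $\mathcal G_k$, and hence all $B_i$ with $B_i^*\in\mathcal D_k$. Summing over $k$ gives $\tau_2(n)\le S_n$, and Proposition~\ref{prop:S} with $d=2$ completes the proof.
\end{proof}

\begin{remark}
Lemma~\ref{lem:dilworth} fails for $d=3$. With $U,U_0,U_1$ as in Section~\ref{sec:count}, consider in $\mathcal D_2$ the five boxes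
\[
[0,\tfrac14)\times U\times U,\quad U\times U_0\times U_1,\quad U_1\times U_0\times U,\quad U_1\times U\times U_0,\quad U\times U_1\times U_0 .
\]
Cyclically consecutive boxes meet. The other five pairs are disjoint: the first and third and the first and fourth in coordinate $1$, the second and fifth and the third and fifth in coordinate $2$, the second and fourth in coordinate $3$. So a largest packing has two members, while a point lies in at most two of the boxes and three points are needed.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Tran}
\emph{Research Statement for Linh V. Tran},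
\texttt{http://math.rutgers.edu/\string~linhtran/LinhTran\_ResearchStm.pdf}.

\end{thebibliography}
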